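# Trees that need three degree-associated cards

## 1. Cards that remember a degree

All graphs are finite and simple, $d_G(v)$ is the degree of $v$ in $G$, and $+$ between graphs means disjoint union.

**Definition 1 (dacard).** For a vertex $v$ of a graph $G$, the *card* $G-v$ is the subgraph obtained by deleting $v$. The *degree-associated card*, or *dacard*, of $v$ is the pair $(G-v,\,d_G(v))$, where the card is taken up to isomorphism.

Example. On the path $a\,b\,c\,d$, the vertices $a$ and $d$ have the dacard $(P_3,1)$, and $b$ and $c$ have the dacard $(K_1+K_2,\,2)$. The degree tells us how many edges to put back, but not where.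

**Definition 2 (drn).** The *degree-associated reconstruction number* $\operatorname{drn}(G)$ is the minimum $k$ such that some multiset of $k$ dacards of $G$, each from a different vertex, determines $G$. That is, every graph having a multiset of dacards from $k$ distinct vertices equal to that multiset is isomorphic to $G$.

Example. The center of the star $K_{1,s}$ has the dacard $(sK_1,\,s)$. A graph with a vertex of degree $s$ whose deletion leaves $s$ isolated vertices is $K_{1,s}$. So $\operatorname{drn}(K_{1,s})=1$.

**Definition 3 (spiders and double spiders).** A *spider* is a tree made of a center and at least three paths, its *legs*, each with one end adjacent to the center; the length of a leg is its number of vertices. We write $(i,j)|(k,l)$ for the tree made of two adjacent vertices, the first carrying pendant legs of lengths $i,j$ and the second legs of lengths $k,l$. Put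
$$S_{2,2}=(1,1)|(1,1),\qquad T_{10}=(2,2)|(2,2).$$

Example. The spider with legs $1,1,2$ has five vertices, $S_{2,2}$ has six, and $T_{10}$ has ten.

We quote the following facts. For every tree, $\operatorname{drn}(T)\le 3$. For a tree, $\operatorname{drn}(T)=1$ if and only if $T$ is a star. Almost every tree has $\operatorname{drn}(T)=2$. And $\operatorname{drn}(S_{2,2})=3$, so the value $3$ does occur. The dissertation "On Induced Subgraphs, Degree Sequences, And Graph Structure" (http://math.uri.edu/%7Ebarrus/papers/Dissertation.pdf) is the source of the following conjecture: *only finitely many trees $T$ satisfy $\operatorname{drn}(T)=3$.* Is it true, and if so, which trees are they?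

**Theorem 1.** Let $T$ be a tree that is not a star. Then $\operatorname{drn}(T)=2$, except that $\operatorname{drn}(T)=3$ for exactly two trees, $S_{2,2}$ and $T_{10}$. In particular the conjecture is true.

**Definition 4 (determining pair).** A pair $\{u,v\}$ of distinct vertices of $T$ *determines* $T$ if every graph $G$ with distinct vertices $u',v'$ such that $G-u'\cong T-u$, $d(u')=d(u)$, $G-v'\cong T-v$, $d(v')=d(v)$ is isomorphic to $T$. We then call $\{u,v\}$ a *determining pair*.

Example. On the path $a\,b\,c\,d$ the pair $\{a,b\}$ is determining. The dacard of $a$ forces $G$ to be $P_3$ plus a leaf, so $G$ is $P_4$ or $K_{1,3}$, and $K_{1,3}$ has no vertex of degree $2$.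

A tree with a determining pair has $\operatorname{drn}\le2$, and non-stars have $\operatorname{drn}\ge2$. So Theorem 1 amounts to two claims:

- (I) no two dacards determine $S_{2,2}$ or $T_{10}$;
- (II) every tree that is not a star and not $S_{2,2}$ or $T_{10}$ has a determining pair.

When $G$ is as in Definition 4, we identify $G-u'$ (or $G-v'$) with $T-u$ (or $T-v$) by a fixed isomorphism and use the names of its vertices. The following remark will be used constantly.

(1) If $u$ is a leaf of $T$, then $G$ is a tree, namely $T-u$ plus one pendant vertex.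

## 2. Paths, spiders with a leg of length 1, and the two exceptions

**Proposition 2.** No two dacards determine $S_{2,2}$, and no two dacards determine $T_{10}$. Hence both trees have $\operatorname{drn}=3$.

*Proof.* For each pair of dacards we exhibit a graph $G$, not isomorphic to the tree, with these two dacards at distinct vertices. A single dacard then does not suffice either, since a pair containing a determining dacard would determine. With $\operatorname{drn}\le3$ this gives $\operatorname{drn}=3$.

Let $S_{2,2}$ have centers $x_1\sim a_1,a_2$ and $x_2\sim b_1,b_2$, with $x_1\sim x_2$. A leaf has the dacard $\ell=(\text{spider }1,1,2;\ 1)$ and a center has $x=(2K_1+P_3;\ 3)$.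

- $\{\ell,\ell\}$: let $G$ be the spider with legs $1,2,2$. Deleting the end of either long leg gives the spider $1,1,2$.
- $\{\ell,x\}$: let $G$ be the spider with legs $1,1,3$. Deleting the end of the long leg gives the spider $1,1,2$. The center has degree $3$ and its deletion leaves $2K_1+P_3$.
- $\{x,x\}$: let $G=S_{2,2}-x_2b_1+x_2a_1$, which is disconnected ($b_1$ is isolated). In $G-x_1$ there is the path $b_2x_2a_1$ and the isolated vertices $a_2,b_1$. In $G-x_2$ there is the path $a_1x_1a_2$ and the isolated vertices $b_1,b_2$. Both degrees are $3$.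

For $T_{10}$ there are three dacards. A leaf has $\ell=((2,2)|(2,1);\ 1)$. The middle vertex of a leg has $v=(K_1+\text{spider }2,2,3;\ 2)$. A center has $x=(2P_2+P_5;\ 3)$. The six pairs are as follows.

- $\{\ell,\ell\}$: add to $(2,2)|(2,1)$ a second leaf at the middle vertex of a leg of length $2$. Deleting either of the two twin leaves gives $(2,2)|(2,1)$, and $T_{10}$ has no two leaves with a common neighbor.
- $\{\ell,v\}$: $G=(2,3)|(1,2)$. Deleting the end of the $3$-leg gives $(2,2)|(1,2)$. Deleting the middle of the $2$-leg on the side $(1,2)$ gives $K_1$ plus the spider with legs $2,3,2$. This $G$ has a leaf adjacent to a vertex of degree $3$, and $T_{10}$ has not.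
- $\{\ell,x\}$: $G=(2,2)|(1,3)$. Deleting the end of the $3$-leg gives $(2,2)|(1,2)$. Deleting the center with legs $(2,2)$ gives $2P_2+P_5$. Again $G$ has a leaf adjacent to a vertex of degree $3$.
- $\{v,v\}$: to $K_1+\text{spider}(2,2,3)$ add a vertex with the same two neighbors as the middle vertex of a $2$-leg. Each of these two twins has the dacard $v$, and $G$ is disconnected.
- $\{v,x\}$: let $G$ be the spider with legs $2,2,5$. Its center gives $2P_2+P_5$, and the fourth vertex of the $5$-leg gives $\text{spider}(2,2,3)+K_1$. This $G$ has only one vertex of degree $3$.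
- $\{x,x\}$: let $x_1\sim a_1,a_2$ and $x_2\sim b_1,b_2$ be the centers with the first vertices of their legs, and $G=T_{10}-x_2b_1+x_2a_1$, which is disconnected. In $G-x_1$ the vertex $x_2$ lies in the middle of a $P_5$ through $a_1$ and $b_2$, and two $P_2$ remain (the legs starting at $a_2$ and $b_1$). In $G-x_2$ the vertex $x_1$ lies in the middle of a $P_5$ through $a_1$ and $a_2$, and the legs at $b_1,b_2$ remain. Both degrees are $3$. $\square$

**Proposition 3 (paths).** For $n\ge4$ the path $P_n$ has a determining pair.

*Proof.* The case $n=4$ was the example after Definition 4. Let $n\ge5$, $p=\lfloor\frac{n-1}2\rfloor\ge2$, $q=\lceil\frac{n-1}2\rceil$, and take adjacent vertices $c,y$ with cards $P_p+P_q$ and $P_{p-1}+P_{q+1}$; both have degree $2$. Let $G$ have these dacards at $c',y'$.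

**Step 1: $G$ is a tree.** Suppose both neighbors of $c'$ lie in one component of $G-c'$. That component with $c'$ contains a cycle, which must pass through $y'$, as $G-y'$ is a forest. The other component of $G-c'$, of size $p$ or $q$, is then adjacent to neither $c'$ nor $y'$, so it is a component of $G-y'$. But $p,q\notin\{p-1,q+1\}$. So $c'$ is joined to one vertex in each path, and $G$ is a tree.

**Step 2: $G$ is a path.** Suppose not. Only the two neighbors of $c'$ can have degree $3$, no degree is larger, and at least one vertex has degree $3$. Since $G-y'$ has no vertex of degree $\ge3$ and $d(y')=2$, the vertex $y'$ is adjacent to every vertex of degree $3$. If both neighbors of $c'$ have degree $3$, then $y'\ne c'$ is adjacent to both and there is a $4$-cycle. So exactly one, $g$, has degree $3$. It lies in the path with $a\in\{p,q\}$ vertices, and both parts of that path at $g$ are nonempty. As $y'\ne c'$ is adjacent to $g$, it is the first vertex of one of these parts, with $i$ vertices, say, where $i\le a-2\le q-2$. Then $G-y'$ has component sizes $i-1$ and $n-i$. So $i-1\in\{p-1,q+1\}$.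 Since $i\le q-2$, this means $i=p\le q-2$, contradicting $q\le p+1$. $\square$

**Proposition 4 (spiders with a leg of length 1).** A spider with legs $1,i,j$ ($i,j\ge1$) has a determining pair.

*Proof.* Take the leaf $z$ of a leg of length $1$ and the center $r$. By (1), $G$ is $P_{i+j+1}$ plus a leaf. It has at most one vertex of degree $\ge 3$, and that vertex has degree $3$. Since $d(r')=3$, it is $r'$. So $G$ is a spider with center $r'$ and legs $1,a,b$, and $G-r'\cong T-r$ gives $\{1,a,b\}=\{1,i,j\}$. $\square$

## 3. Deleting two leaves, and the spider with legs 2, 2, 2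

**Definition 5 (branches, centroid).** Let $T$ be a tree on $n$ vertices. The *branches* at $v$ are the components of $T-v$, each rooted at the neighbor of $v$. A *centroid* is a vertex all of whose branches have size $\le n/2$.

Example. The center is the only centroid of the spider with legs $1,1,2$; the path $P_4$ has two centroids.

Every tree has a centroid: if some branch at $v$ has more than $n/2$ vertices, moving to the neighbor of $v$ in that branch strictly decreases the largest branch size. Two more textbook facts will be used.

(2) If all branches at $v$ have size $<n/2$, then $v$ is the only centroid. Indeed, for $u\ne v$ the branch at $u$ containing $v$ contains everything outside the branch at $v$ containing $u$, so it has more than $n/2$ vertices.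

(3) If an edge splits $T$ into two halves of size $n/2$, then the centroids are exactly its two ends. The ends have branches of size $\le n/2$, and at any other vertex the branch containing the edge has more than $n/2$ vertices.

**Definition 6 (mate).** Let $\ell_1,\ell_2$ be distinct leaves of $T$. A *mate* of $T$ for $\ell_1,\ell_2$ is a tree $T'$ with distinct leaves $\ell_1',\ell_2'$ and isomorphisms $\varphi_i:T-\ell_i\to T'-\ell_i'$ ($i=1,2$).

By (1), $\{\ell_1,\ell_2\}$ determines $T$ if and only if all mates are isomorphic to $T$.

Example. In $S_{2,2}$ the spider with legs $1,2,2$ is a mate for any two leaves.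

Leaves are the natural first choice, because (1) makes the unknown graph a tree with one unknown vertex of attachment. To compare the two cards we need a common point of reference, and a centroid offers itself. Let $r$ be a centroid and $M$ its largest branch size, and suppose $2M\le n-3$. The branch sizes sum to $n-1>2M$, so $d(r)\ge3$. In a mate $T'$ the branches at $\varphi_i(r)$ have size at most $M+1<n/2$. By (2), $\varphi_1(r)=\varphi_2(r)$ is the unique centroid of $T'$. So both cards are rooted at the same vertex of $T'$, and we have a problem about rooted trees: which rooted trees are determined by two of their leaf-deleted subtrees?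

Now try the spider with legs $2,2,2$. Here $n=7$ and $M=2$, so $2M= n-3$. All its leaves are equivalent, and the card is the spider with legs $1,2,2$. Take this card and add a second leaf at the middle vertex of a leg of length $2$. Deleting either of the twin leaves gives the card back, so this is a mate, and it is not isomorphic to $T$, which has no twin leaves. No choice of leaves helps. The same happens for every tree on at least three vertices whose leaf-deleted cards are all isomorphic and that has no two leaves with a common neighbor: double any leaf of the card. So the leaf method stops exactly where the tree offers too few different leaf cards, and an interior vertex must be used.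

What gets us past this point is that the failure is restrictive. We shall show that a rooted tree for which no two leaves work belongs to an explicit class of very symmetric trees. For such trees the pair consisting of the root and one of its children is a good choice, because the vertex can be located by component sizes and can be put back in essentially one way. The rest of the work concerns trees whose centroid may move when a leaf is deleted. There both methods are combined, and the trees $S_{2,2}$ and $T_{10}$ appear.

## 4. Rooted trees and the deletion of one childless vertex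

**Definition 7 (rooted trees).** $[B_1,\dots,B_k]$ is the rooted tree whose root has branches $B_1,\dots,B_k$, rooted at the children of the root. Further, $\bullet=[\,]$ is the one-vertex tree, $\emptyset$ the empty tree, $|B|$ the order, $\circ B=[B]$, $\circ^c$ is $c$-fold application of $\circ$, and $B^c$ in a list means $c$ copies. Between rooted trees "$=$" means rooted isomorphism, while "$\cong$" forgets the root. $\mathrm{br}(A)$ is the multiset of branches at the root of $A$. $P_j$ is the path with $j$ vertices rooted at an end ($P_0=\emptyset$), and $F_3=[\bullet,\bullet]$, $F_{k+1}=[F_k]$, so $|F_k|=k$. A rooted tree is a *path* if it is some $P_j$, otherwise a *nonpath*; it is a nonpath if and only if some vertex has at least two children.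

Example. $[\bullet,P_2]$ is a nonpath on four vertices, although as a graph it is a path: it is rooted at an inner vertex. $F_5$ is a path of three vertices starting at the root, whose last vertex carries two leaves.

A nonpath can be written uniquely as $\circ^cW$ with $c\ge0$ and the root of $W$ having at least two branches.

**Definition 8 (one-step deletion).** $A\to A'$ means that $A'$ arises from $A$ by deleting a childless vertex that is not the root, or that $A=\bullet$ and $A'=\emptyset$.

Example. $[\bullet,P_2]\to P_3$ (delete $\bullet$) and $[\bullet,P_2]\to F_3$ (delete the end of $P_2$). So $P_3$ and $F_3$ have a common upper neighbor.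

**Definition 9 (joining two roots).** $\langle X|Y\rangle$ is the tree formed by joining the roots of $X$ and $Y$ by an edge.

Example. $S_{2,2}=\langle F_3|F_3\rangle$ and $T_{10}=\langle[P_2,P_2]\,|\,[P_2,P_2]\rangle$.

**Definition 10 (the classes $\mathcal S$ and $\mathcal M$).** $\bullet\in\mathcal S$, and $[B^c]\in\mathcal S$ if $B\in\mathcal S$, $c\ge1$. The *base mixes* $[P_k^p,F_k^q]$ with $k\ge3$, $p,q\ge1$ are in $\mathcal M$, and $[B^c]\in\mathcal M$ if $B\in\mathcal M$, $c\ge1$.

Example. $P_k$, $F_k$ and $[P_2,P_2,P_2]$ are in $\mathcal S$. In a member of $\mathcal S$ all vertices of one level have the same number of children. $[P_3,F_3]$ is the smallest base mix.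

(4) If $B\in\mathcal S\cup\mathcal M$, then for every vertex $v$ of $B$ the subtree formed by $v$ and its descendants is in $\mathcal S\cup\mathcal M$, and all child branches at $v$ have equal size. Indeed, the branches at the root are either copies of one member of the class, or copies of $P_k$ and $F_k$, which have equal size and lie in $\mathcal S$; now use induction. Members of $\mathcal M$ are nonpaths.

**Definition 11 (split).** A rooted tree $A$ is *split* by its childless non-root vertices $\ell_1,\ell_2$ if $A-\ell_1\ne A-\ell_2$ and no $A'\neq A$ satisfies both $A'\to A-\ell_1$ and $A'\to A-\ell_2$.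

Examples. $[\bullet,P_2]$ is split: of the rooted trees on four vertices, $P_4$ and $F_4$ have only the deletion $P_3$, $[\bullet,\bullet,\bullet]$ has only $F_3$, and only $[\bullet,P_2]$ has both. On the other hand $[P_3,F_3]$ is not split. Its only deletions are $[P_2,F_3]$ and $[P_3,P_2]$, and $A'=[P_2,[\bullet,P_2]]$ has both of them.

**Lemma 5 (level counts).** (a) If $[B]\to B$, then $B$ is a path. (b) If $A=[[G]]$ and $G$ arises from $A$ by two successive steps $\to$, then $A$ is a path. (c) If $A=[B']$, $B=[A']$ with $A\to A'$ and $B\to B'$, then $A$ and $B$ are paths.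

*Proof.* Let $f_i$ be the number of vertices at level $i$, so $f_0\le1$. Deletion does not increase any $f_i$. In (a), $f_i(B)\le f_i([B])=f_{i-1}(B)$ for $i\ge1$. In (b), $f_{i+2}(A)=f_i(G)\le f_i(A)$, and $f_0(A),f_1(A)\le1$. In (c), $f_i(A)=f_{i-1}(B')\le f_{i-1}(B)$ and likewise $f_i(B)\le f_{i-1}(A)$ for $i\ge1$. In each case all $f_i\le1$. $\square$

In particular, if $X=[X']$ and $X\to X'$, then $X'$ and hence $X$ is a path.

**Lemma 6 (deletions in two branches).** Let $T$ be a rooted tree with branches $B,C$ (possibly the same branch), with distinct childless vertices $\ell_1\in B$, $\ell_2\in C$, and put $B^-=B-\ell_1$, $C^-=C-\ell_2$. Suppose a rooted tree $T'\neq T$ satisfies $T'\to T-\ell_1$ and $T'\to T-\ell_2$. Then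

(i) $\big||B|-|C|\big|\le1$;

(ii) if $|B|=|C|+1$, then $B\to C$ and $B^-\ne C$;

(iii) if $|B|=|C|$ and $B\ne C$, then $B^-=C^-$;

(iv) if $B=C$ and $B^-\ne C^-$, then some $Y\ne B$ has $Y\to B^-$ and $Y\to C^-$, or $T$ has a nonempty branch of size $|B|-2$.

*Proof.* **Step 1: turn the hypothesis into an equality of multisets.** Write a rooted tree as the formal sum of its branches, with $\emptyset=0$. Adding a childless vertex to $T-\ell_1$ replaces some $X$ by some $X^+\to X$, where $X$ is a branch of $T-\ell_1$ or $X=\emptyset$, $X^+=\bullet$. The same holds for $T-\ell_2$ with $Z,Z^+$. So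
$$T'=T-B+B^--X+X^+=T-C+C^--Z+Z^+ .$$
Both sides below have four terms, so as multisets, counting $\emptyset$ too,
$$\{B^-,X^+,C,Z\}=\{B,X,C^-,Z^+\}.\tag{5}$$
Moreover, not both $X=B^-$ and $X^+=B$, since this gives $T'=T$. Put $b=|B|$.

**Step 2: prove (i) and (ii), for $|B|>|C|$.** By size, $B$ equals $X^+$ or $Z$ in (5). Let $B=X^+$. Then $\{B^-,C,Z\}=\{X,C^-,Z^+\}$ with $X\ne B^-$, and $B^-\ne C^-$ by size. So $B^-=Z^+$ and $\{C,Z\}=\{X,C^-\}$, and $C\neq C^-$ gives $C=X$. Hence $|C|=b-1$, $B=X^+\to X=C$, and $B^-\ne X=C$. Now let $B=Z\ne X^+$. Then $|Z^+|=b+1$, and the only term on the left of (5) that can have this size is $X^+$. So $X^+=Z^+$, $|X|=b$, and $\{B^-,C\}=\{X,C^-\}$, impossible as $|B^-|,|C|<b$. The case $|C|>|B|$ is symmetric, so (i) and (ii) hold.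

**Step 3: prove (iii).** Let $|B|=|C|$, $B\ne C$. Again $B\in\{X^+,Z\}$. If $B=X^+$, then $\{B^-,C,Z\}=\{X,C^-,Z^+\}$, $X\ne B^-$, $|X|=b-1$. As $|C|=b$, we get $C=Z^+$ and $\{B^-,Z\}=\{X,C^-\}$, so $B^-=C^-$. If $B=Z$, then $|Z^+|=b+1$ gives $Z^+=X^+$, $|X|=b$ and $\{B^-,C\}=\{X,C^-\}$. So $C=X$ and $B^-=C^-$.

**Step 4: prove (iv).** Let $B=C$, $B^-\ne C^-$; then $b\ge3$, as trees with one or two vertices have only one deletion. Now (5) reads $\{B^-,X^+,Z\}=\{X,C^-,Z^+\}$, so $B^-=X$ or $B^-=Z^+$. If $B^-=X$, then $\{X^+,Z\}=\{C^-,Z^+\}$ and $|X^+|=b$, so $X^+=Z^+$ and $Z=C^-$. Then $Y=X^+$ has $Y\to B^-$ and $Y\to C^-$, and $T'=T-B+Y\ne T$ gives $Y\ne B$. If $B^-=Z^+$, then $\{X^+,Z\}=\{X,C^-\}$, so $X^+=C^-$ and $|X|=b-2\ge1$. This $X$ is a branch of $T-\ell_1$ and differs in size from $B^-$, so it is a branch of $T$. $\square$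

**Lemma 7 (unique deletions).** (a) If $|A|\ge2$ and all $A'$ with $A\to A'$ are equal, then $A\in\mathcal S$. Conversely, each member of $\mathcal S$ has a unique such $A'$. (b) If $A\ne A'$ are in $\mathcal S$ and have a common $D$ with $A\to D$, $A'\to D$, then $\{A,A'\}=\{P_k,F_k\}$ for some $k\ge3$.

*Proof.* (a) If $A$ had branches $B\ne C$ and $B\to B^-$, $C\to C^-$, then $-B+B^-=-C+C^-$, that is, $B+C^-=C+B^-$, forcing $B\in\{C,B^-\}$, impossible. So all branches equal one $B$. If $B=\bullet$, then $A\in\mathcal S$. Otherwise all $B^-$ with $B\to B^-$ are equal, so $B\in\mathcal S$ by induction, and $A\in\mathcal S$. Conversely, $\bullet\to\emptyset$ only, and in $[B^c]$ every deletion gives $(c-1)B+B^-$ with $B^-$ unique by induction.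

(b) We have $|A|=|A'|\ge2$. Let $A=[B^k]$, $A'=[C^l]$, so $(k-1)B+B^-=(l-1)C+C^-$. If $B=C$, then $k=l$ by size and $A=A'$; so $B\ne C$. Compare coefficients: $k-1$ is $1$ if $C^-=B$ and $0$ otherwise, and $l-1$ is $1$ if $B^-=C$ and $0$ otherwise. Not both $C^-=B$ and $B^-=C$, by size. So, by symmetry, let $l=1$. If $k=1$, then $B^-=C^-$ and $|B|=|C|\ge2$ (as $B\neq C$). By induction $\{B,C\}=\{P_j,F_j\}$, so $\{A,A'\}=\{P_{j+1},F_{j+1}\}$. If $k=2$, then $C^-=B$ and $B+B^-=C^-$, so $B^-=\emptyset$, $B=\bullet=C^-$, $C=P_2$, and $A=F_3$, $A'=P_3$. $\square$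

**Lemma 8 (dichotomy).** Every rooted tree $A$ with $|A|\ge2$ is split or lies in $\mathcal S\cup\mathcal M$.

*Proof.* We use induction on $|A|$. Note first that if $\ell_1\in B$, $\ell_2\in C$ with $B\neq C$ and $|B|\ge|C|$, then $A-\ell_1\ne A-\ell_2$. Otherwise $B^-+C=B+C^-$ and $B\in\{B^-,C\}$.

**Step 1: branches of different sizes give a split.** Let $|B|>|C|$. Take $\ell_1\in B$ with $B-\ell_1=C$ if $B\to C$, and $\ell_1$ arbitrary otherwise; take $\ell_2\in C$ arbitrary. A tree $A'\ne A$ above both deletions would, by Lemma 6(i),(ii), force $|B|=|C|+1$, $B\to C$ and $B^-\ne C$, against the choice. So $A$ is split.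

**Step 2: treat equal sizes with at least two types.** If some branches $B\ne C$ admit $B^-\ne C^-$, then $A$ is split by Lemma 6(iii). Otherwise any two types have one common unique deletion, and size $\ge2$, since they differ. By Lemma 7 any two types form a pair $\{P_k,F_k\}$. Hence there are exactly two types, and $A$ is a base mix.

**Step 3: treat $A=[B^c]$.** If $B=\bullet$, then $A\in\mathcal S$. Otherwise $B\in\mathcal S\cup\mathcal M$, and then $A\in\mathcal S\cup\mathcal M$, or $B$ is split by some $\ell_1,\ell_2$, by induction. In the latter case use $\ell_1,\ell_2$ in one copy of $B$. The deletions of $A$ differ. By Lemma 6(iv) no $A'\ne A$ lies above both, because no $Y$ exists and all branches have size $|B|$, so none has size $|B|-2$. So $A$ is split. $\square$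

## 5. Four positions of the centroid

Here we push the leaf method as far as it goes and record what is left over.

**Proposition 9 (reduction).** Let $T$ be a tree that is not a star. Then $T$ has a determining pair, or $T$ belongs to one of the following families.

- (a) Paths with at least four vertices.
- (b) Spiders with legs $1,i,j$.
- (c) A tree $W$ with a path $q_1\dots q_t$ attached, where $q_1$ is adjacent to $w\in W$, $d_W(w)\ge2$ and $t\ge|W|$.
- (d) $[B^a]$ with $a\ge3$, $B\in\mathcal S\cup\mathcal M$, $|B|\ge2$; or $[P_k^p,F_k^q]$ with $k\ge3$, $p,q\ge1$, $p+q\ge3$.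
- (e) $[A,A]$ with $A\in\mathcal S\cup\mathcal M$ nonpath.
- (f) $\langle X|X\rangle$ with $X=[C]$, $C\in\mathcal S\cup\mathcal M$ nonpath.
- (g) $\langle X|X\rangle$ with $X\in\mathcal S\cup\mathcal M$ having at least two branches at its root.
- (h) $\langle X|X\rangle$ with $X=[P_{m-2},\bullet]$, $m\ge4$.
- (i) $\langle\,[P_{m-2},\bullet]\,|\,[P_{m-1},\bullet]\,\rangle$ with $m\ge3$.

*Proof.* If $T$ is a path, it is in (a). Let $T$ on $n$ vertices be neither a star nor a path, $r$ a centroid, $M$ its largest branch size. Since $2M\le n$, one of the following holds: **A** $2M\le n-3$; **B** $n=2m$, $M=m-1$; **C** $n=2m+1$, $M=m$; **D** $n=2m$, $M=m$. In a rooted tree with at least two vertices the childless vertices are non-root, and a childless vertex of a branch is a leaf of $T$.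

**Case A: the centroid cannot move.** By Section 3, $d(r)\ge3$, and for any mate $T'$ the vertex $\varphi_1(r)=\varphi_2(r)$ is its unique centroid. So, rooted there, $T'\to T-\ell_1$ and $T'\to T-\ell_2$ as rooted trees. If $T$, rooted at $r$, is split by $\ell_1,\ell_2$, these leaves determine $T$. Otherwise $T\in\mathcal S\cup\mathcal M$ by Lemma 8, with at least three branches, of size $\ge2$ as $T$ is not a star. This is (d).

**Case B: the centroid is unique but only just.** Here $m\ge3$, since the trees with two or four vertices are stars or paths. The branch sizes sum to $2m-1$ and are at most $m-1$, so $d(r)\ge3$.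

*B1: exactly one branch $R_1$ has size $m-1$.* Let $R_2$ be another branch, $|R_2|\le m-2$. Choose $\ell_1\in R_1$ with $R_1-\ell_1=R_2$ if $R_1\to R_2$, otherwise arbitrary, and $\ell_2\in R_2$ arbitrary. Let $T'$ be a mate. All branches of $T-\ell_1$ at $r$ have size $\le m-2$, so those of $T'$ at $\varphi_1(r)$ have size $\le m-1$, and $\varphi_1(r)$ is the unique centroid by (2). The branches of $T'$ at $\varphi_2(r)$ have size $\le m=n/2$, so $\varphi_2(r)$ is a centroid, hence equals $\varphi_1(r)$. If $T'\neq T$ as rooted trees, Lemma 6(i),(ii) with $B=R_1$, $C=R_2$ gives $R_1\to R_2$ and $R_1-\ell_1\ne R_2$, against the choice. So $\{\ell_1,\ell_2\}$ determines $T$.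

*B2: at least two branches have size $m-1$.* The sizes sum to $2m-1$ and $m\ge3$, so $T=[R_1,R_2,\bullet]$ with $|R_1|=|R_2|=m-1$. Use the pair $(z,r)$, $z$ the leaf at $r$. By (1), $G$ is a tree. $G-r'$ has component sizes $1,m-1,m-1$, so $r'$ is the unique centroid of $G$. The image $\varphi(r)$ of $r$ under $T-z\cong G-z'$ has branches of size $\le m$ in $G$, so it is a centroid, and $\varphi(r)=r'$. Since $d(r')=3$ and $d_{T-z}(r)=2$, the leaf $z'$ is attached at $r'$, and $G\cong T$.

**Case C1: $n=2m+1$, $M=m$, $d(r)\ge3$.** Write $T=[X,Y_1,\dots,Y_k]$ with $k\ge2$, $|X|=m$. The $Y_i$ have total size $m$, so $m\ge2$ and $|Y_i|\le m-1$. Put $Y=[Y_1,\dots,Y_k]$, with root $r$ and $|Y|=m+1$, so that $T=\langle X|Y\rangle$, and let $x$ be the root of $X$. Let $\ell_1\in X$, $\ell_2\in Y_j$ be leaves, $X^-=X-\ell_1$, $Y^-=Y-\ell_2$, and $T'$ a mate.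

*Where is the centroid of $T'$?* The branches of $T-\ell_1$ at $r$ have size $\le m-1$, so those of $T'$ at $z:=\varphi_1(r)$ have size $\le m<n/2$, and $z$ is the unique centroid. On the other hand $T-\ell_2=\langle X|Y^-\rangle$ has two halves of size $m$. If the new leaf is attached to the half $Y^-$, all branches at $\varphi_2(r)$ have size $\le m$ and $z=\varphi_2(r)$. If it is attached to the half $X$, then likewise $z=\varphi_2(x)$.

If $z=\varphi_2(r)$, then rooted at $z$ we have $T'\to T-\ell_1$, $T'\to T-\ell_2$, and Lemma 6 applies with $B=X$, $C=Y_j$.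

If $z=\varphi_2(x)$, the branches of $T'$ at $z$ are those of some $X^+$ with $X^+\to X$, together with $Y^-$, which has size $m$. On the other hand they are $X^-,Y_1,\dots,Y_k$, all of size $\le m-1$, with one leaf added. So $Y^-$ is the enlarged branch; it is not a new branch $\bullet$, as $m\ge2$. Hence one of the following holds.

 (C-a) $Y^-\to X^-$ and $X^+=Y$. So $Y\to X$ and $T'=\langle Y|Y^-\rangle$.

 (C-b) $Y^-\to Y_i$ for some $Y_i$ of size $m-1$. The other $Y$'s have total size $1$, so up to order $Y=[Y_1,\bullet]$, $|Y_1|=m-1$, $Y^-\to Y_1$ and $X^+=[X^-,\bullet]$.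

*No $Y_i$ has size $m-1$.* Choose $\ell_2$ with $Y-\ell_2=X$ if $Y\to X$, otherwise arbitrary; $\ell_1$ is arbitrary. Then (C-b) is void, and (C-a) is void or gives $T'=\langle Y|X\rangle=T$. If $z=\varphi_2(r)$, Lemma 6(i) gives $T'\cong T$, as $|Y_j|\le m-2$. So $T$ is determined.

*$Y=[Y_1,\bullet]$ with $|Y_1|=m-1$.* If $m=2$, then $X=P_2$ and $T$ is the spider with legs $1,1,2$, in (b). Let $m\ge3$, and let $\ell_2$ be the leaf $\bullet$ at $r$, so $Y^-=\circ Y_1$. If $z=\varphi_2(r)$, then $T'\cong T$ by Lemma 6(i), since $|X|-1=m-1\ge2$. Now let $T'\not\cong T$.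

In (C-a) we have $X\ne\circ Y_1$, since otherwise $T'=\langle Y|X\rangle$. As $Y=[Y_1,\bullet]\to X$, it follows that $X=[Y_1',\bullet]$ with $Y_1\to Y_1'$. Moreover $\circ Y_1\to X^-$, and $|Y_1|\ge2$, so $X^-$ has a single branch at its root.

In (C-b) we have $\circ Y_1\to Y_1$, so $Y_1=P_{m-1}$ by Lemma 5(a). And $[X^-,\bullet]\to X$. So either $X=[X^-]$, and then $[X^-]\to X^-$ and $X$ is a path by Lemma 5(a), or $X=[X^{--},\bullet]$ with $X^-\to X^{--}$.

 – Let $Y_1$ be a nonpath, so $m\ge4$. Then (C-b) is void. If $X=[V,\bullet]$ with $|V|=m-2\ge2$, choose $\ell_1\in V$. Then $X^-$ has two branches, and (C-a) is void. If $X$ is not of this form, (C-a) is void for every $\ell_1$. So $T$ is determined.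

 – Let $Y_1=P_{m-1}$. If $X$ is a path, $T$ is the spider with legs $1,m,m-1$, in (b). Let $X$ be a nonpath. If $X$ is not of the form $[V,\bullet]$ with $V\neq\emptyset$, both (C-a) and (C-b) are void. Let $X=[V,\bullet]$. If $V$ is a nonpath, choose $\ell_1=\bullet$, $X^-=\circ V$. As $V\ne\bullet$, (C-a) would need $V=Y_1'$, a path. And (C-b) would need $V=X^{--}$, that is, $\circ V\to V$, making $V$ a path. Both are void and $T$ is determined. If $V$ is a path, then $V=P_{m-2}$ and $T$ is in (i).

**Case C2: $n=2m+1$, $d(r)=2$.** Then $T=[A,B]$, $|A|=|B|=m$. Not both are paths, since $T$ is not a path. If exactly one, say $B$, is a path, then $A=\circ^cW$ with the root of $W$ having at least two branches. The $c$ vertices above $W$, the vertex $r$ and the $m$ vertices of $B$ form a path attached to the root of $W$, with $t=m+1+c\ge|W|$. This is (c).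

Let both be nonpaths, so $m\ge3$, with roots $a,b$. Let $\ell_1\in A$, $\ell_2\in B$ be leaves, $A^-=A-\ell_1$, $B^-=B-\ell_2$, and $T'$ a mate, with its unique centroid $z$ ($n$ is odd). Since $T-\ell_1=\langle\circ A^-|B\rangle$ has halves of size $m$, $z=\varphi_1(r)$ (call this $\mathrm e_1$) or $z=\varphi_1(b)$ (call this $\mathrm n_1$), according to the half that receives the new leaf. Likewise $z=\varphi_2(r)$ ($\mathrm e_2$) or $z=\varphi_2(a)$ ($\mathrm n_2$). The branches of $T'$ at $z$ are:

- $\mathrm e_1$: $\{A^*,B\}$ with $A^*\to A^-$, or $\{A^-,B,\bullet\}$;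
- $\mathrm n_1$: those of some $B^+\to B$, and $\circ A^-$;
- $\mathrm e_2$: $\{A,B^*\}$ with $B^*\to B^-$, or $\{A,B^-,\bullet\}$;
- $\mathrm n_2$: those of some $A^+\to A$, and $\circ B^-$.

Assume $A^-\ne B^-$ and $T'\not\cong T$. We find out what each combination requires.

$\mathrm e_1\mathrm e_2$: Lemma 6 applies at the root $r$. By (iii) and (iv), as all branches have size $m$, we get $A=B$ and some $Y\ne A$ with $Y\to A^-$, $Y\to B^-$.

$\mathrm e_1\mathrm n_2$: $\circ B^-$, of size $m$, is a branch at $z$. It is not $B$, since $B=[B^-]\to B^-$ would make $B$ a path. So $\circ B^-=A^*$, the other branch is $B$, and hence $A^+=[B]$ and $T'=[\circ B^-,B]$. Since $A^+\to A$, we have $A=[B']$ for some $B\to B'$, and $A\neq[B^-]$ since $T'\not\cong T$.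

$\mathrm n_1\mathrm e_2$: symmetrically, $B=[A']$ for some $A\to A'$, and $B\ne[A^-]$.

$\mathrm n_1\mathrm n_2$: $\circ A^-\ne\circ B^-$, so $\circ A^-$ is a branch of $A^+$. By size $A^+=[\circ A^-]$. As $|A^-|\ge2$, the deletion $A^+\to A$ takes place inside $A^-$, so $A=[[A^{--}]]$ with $A^-\to A^{--}$. Then $A\to A^-\to A^{--}$, and $A$ is a path by Lemma 5(b). So this is impossible.

 – Let $A\ne B$. Then $\mathrm e_1\mathrm e_2$ is void. By Lemma 5(c), $A=[B']$ (with $B\to B'$) and $B=[A']$ (with $A\to A'$) do not both occur. If $A=[B']$, choose $\ell_2$ with $B^-=B'$, and $\ell_1$ with $A^-\ne B^-$. Such $\ell_1$ exists, for otherwise $A=[B^-]\to B^-$ and $A$ is a path. Now $\mathrm e_1\mathrm n_2$ is void as $A=[B^-]$, and $\mathrm n_1\mathrm e_2$ is void as $B\ne[A']$ for every $A'$ with $A\to A'$. So $T$ is determined. The case $B=[A']$ is symmetric. If neither occurs, choose any $\ell_1,\ell_2$ with $A^-\ne B^-$. If this were impossible, all deletions of $A$ and $B$ would coincide, and Lemma 7 would give $\{A,B\}=\{P_m,F_m\}$, but both are nonpaths. So $T$ is determined.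

 – Let $A=B$. Then $\mathrm e_1\mathrm n_2$ and $\mathrm n_1\mathrm e_2$ are void, since $A=[A']\to A'$ would make $A$ a path. If $A$ is split, take the splitting vertices, $\ell_1$ in the first copy and $\ell_2$ in the second. Then $A^-\ne B^-$ and $\mathrm e_1\mathrm e_2$ is void, so $T$ is determined. Otherwise $A\in\mathcal S\cup\mathcal M$, and $T$ is in (e).

**Case D: $n=2m$, $M=m$.** Then $T=\langle X|Y\rangle$, $|X|=|Y|=m$, with roots $x,y$. Not both $X,Y$ are paths. If exactly one is, say $X=P_m$, write $Y=\circ^cW$ with the root of $W$ having at least two branches. Then $T$ is in (c) with $t=m+c\ge|W|$. Let both be nonpaths, so $m\ge3$. Let $\ell_1\in X$, $\ell_2\in Y$ be leaves, $X^-=X-\ell_1$, $Y^-=Y-\ell_2$, $T'$ a mate with $T'\not\cong T$, and assume $X^-\ne Y^-$. In $T-\ell_1$ the branches at $y$ are $X^-$, of size $m-1$, and those of $Y$, of total size $m-1$. So in $T'$ the branches at $\varphi_1(y)$ have size $\le m$, and $\varphi_1(y)$ is a centroid of $T'$. Likewise $\varphi_2(x)$ is a centroid.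

*Type I: $T'$ has a unique centroid $z$, with all branches of size $\le m-1$.* Then $z=\varphi_1(y)=\varphi_2(x)$. The added leaf is not in $X^-$, resp. $Y^-$, by size, so the branches at $z$ are $\{X^-\}\cup\mathrm{br}(Y^+)=\{Y^-\}\cup\mathrm{br}(X^+)$ with $Y^+\to Y$, $X^+\to X$. Since $X^-\neq Y^-$, we have $X^-\in\mathrm{br}(X^+)$, so by size $X^+=[X^-,\bullet]$, and then $Y^+=[Y^-,\bullet]$. From $X^+\to X$: $X=[X^-]$, which makes $X$ a path by Lemma 5(a), or $X=[X^{--},\bullet]$. The same holds for $Y$. So:

 (D1) $X=[X^{--},\bullet]$, $Y=[Y^{--},\bullet]$ with $X^-\to X^{--}\ne\emptyset$, $Y^-\to Y^{--}\ne\emptyset$.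

*Type II: $T'=\langle P|Q\rangle$ with $|P|=|Q|=m$.* By (3) the centroids are the two roots; let $\varphi_1(y)$ be the root of $Q$. All branches of $T'-\ell_1'$ there have size $\le m-1$, so $\ell_1'\in P$. It is not the root of $P$, which has degree $\ge2$ in $T'$. With $P^-=P-\ell_1'$ we get $\{P^-\}\cup\mathrm{br}(Q)=\{X^-\}\cup\mathrm{br}(Y)$, so by size

 (α) $P^-=X^-$, $Q=Y$, or (β) $Y=[P^-]$, $Q=[X^-]$.

First let $\varphi_2(x)$ be the root of $P$. In the same way, with $Q^-=Q-\ell_2'$: (α′) $Q^-=Y^-$, $P=X$, or (β′) $X=[Q^-]$, $P=[Y^-]$. Combining: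

- (α)(α′) gives $T'=T$, excluded.
- (α)(β′) gives (D2): $X=[Y']$ for some $Y\to Y'$, and $X\ne[Y^-]$ (else $T'=\langle [Y^-]|Y\rangle=T$).
- (β)(α′) gives (D3): $Y=[X']$ for some $X\to X'$, and $Y\neq[X^-]$.
- (β)(β′): $P^-$ arises from $P=[Y^-]$, so $P^-=[Y^{--}]$ with $Y^-\to Y^{--}$, and $Y=[P^-]=[[Y^{--}]]$ is a path by Lemma 5(b). Impossible.

Now let $\varphi_2(x)$ be the root of $Q$. Then $\ell_2'\in P$ as before, and with $P^\sim=P-\ell_2'$ we have $\{P^\sim\}\cup\mathrm{br}(Q)=\{Y^-\}\cup\mathrm{br}(X)$, so $P^\sim=Y^-$, $Q=X$, or $X=[P^\sim]$, $Q=[Y^-]$. Combining with (α), (β):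

- $Q=Y=X$ gives (D4): $X=Y$, and some $P\ne X$ has $P\to X^-$ and $P\to Y^-$.
- $Q=Y=[Y^-]$ or $Q=X=[X^-]$ makes $Y$ or $X$ a path by Lemma 5(a). Impossible.
- $Q=[X^-]=[Y^-]$ contradicts $X^-\ne Y^-$.

So for given $\ell_1,\ell_2$ with $X^-\neq Y^-$, the tree $T$ is determined as soon as (D1)–(D4) are void.

 – Let $X\ne Y$. Then (D4) is void, and by Lemma 5(c) not both $X=[Y']$ (with $Y\to Y'$) and $Y=[X']$ (with $X\to X'$). If $X=[Y']$, choose $\ell_2$ with $Y^-=Y'$, and $\ell_1$ with $X^-\ne Y^-$, which exists, for otherwise $X=[Y^-]\to Y^-$ and $X$ is a path. Then (D1) is void as $X$ has only one branch, (D2) as $X=[Y^-]$, and (D3) as $Y\ne[X']$. The case $Y=[X']$ is symmetric. If neither holds, (D2) and (D3) are void. If $X,Y$ are not both of the form $[U,\bullet]$, $[V,\bullet]$ with $|U|=|V|=m-2$, then (D1) is void, and we choose $X^-\ne Y^-$, which is possible by Lemma 7, as both are nonpaths. If $X=[U,\bullet]$, $Y=[V,\bullet]$, then $U\ne V$, so one of them, say $U$, is a nonpath and $m-2\ge3$. Choose $\ell_1=\bullet$, so $X^-=\circ U$, and $\ell_2\in V$, so $Y^-=[V',\bullet]\ne X^-$.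 Then (D1) would give $X^{--}=U$, $\circ U\to U$, and $U$ would be a path. So it is void, and $T$ is determined.

 – Let $X=Y$. (D2) and (D3) are void, since $X=[X']\to X'$ would make $X$ a path. If $X$ is not split, then $X\in\mathcal S\cup\mathcal M$ by Lemma 8. With one branch $X=[C]$, where $C$ is in the class and is a nonpath, this is (f); otherwise it is (g). If $X$ is split and not of the form $[U,\bullet]$, take a splitting pair, one vertex in each copy. (D1) and (D4) are void, and $T$ is determined. Finally let $X=[U,\bullet]$ be split. Then $|U|=m-2\ge2$, as $[\bullet,\bullet]$ has only one deletion. If $U$ is a path, $T$ is in (h). If $U$ is a nonpath, $|U|\ge3$, let $\ell_1\in U$ in the first copy and $\ell_2=\bullet$ in the second. Then $X^-=[U',\bullet]\ne Y^-=\circ U$. (D4) is void by Lemma 6(i), applied to the rooted tree $X$ with its branches $U$ and $\bullet$. (D1) would require $Y^{--}=U$, $\circ U\to U$, and $U$ would be a path. So $T$ is determined. $\square$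

Families (a) and (b) are Propositions 3 and 4. The remaining sections treat (c)–(i).

## 6. Recognizing the root of a symmetric tree

When we put a vertex $y'$ back, the result will be a tree that we know as a graph. We need to know that $y'$ sits at the right place in it.

**Lemma 10.** Let $B\in\mathcal S\cup\mathcal M$ have root $y$, $|B|\ge2$, and let $t\in V(B)$ with $d(t)=d(y)$ and $B-t\cong B-y$. Then some automorphism of the graph $B$ maps $y$ to $t$. Moreover, if $d(y)=1$, $B$ is a nonpath, $v$ is the vertex of degree $\ge3$ nearest to $y$, and $s=\operatorname{dist}(y,v)$, then $t\ne y$ is possible only if one of the child branches at $v$ is $P_s$.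

*Proof.* Let $c=d(y)$; by (4) the components of $B-y$ have equal size $\sigma$. If $c\ge2$ and $t\neq y$, the component of $B-t$ containing $y$ has size $\ge1+(c-1)\sigma>\sigma$, which is impossible. So $t=y$ if $c\ge2$.

Let $c=1$. If $B$ is a path, $t$ is one of its ends, and the identity or the reflection works. Let $B$ be a nonpath and $t\ne y$. At $v$ the branches are $P_s\ni y$ and the child branches $E_1,\dots,E_e$, $e\ge2$, of equal size $\varepsilon$. The leaf $t$ lies in $E_1$, say; put $E_1'=E_1-t$. Let $\theta:B-t\to B-y$ be an isomorphism and $v^*=\theta(v)$. The branches at $v$ in $B-t$ have sizes $s$, $\varepsilon$ ($e-1$ times) and $\varepsilon-1$, and $\theta$ carries them to the branches at $v^*$ in $B-y$. We locate $v^*$.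

If $v^*=v$, then $P_s+E_1'+\sum_{i\ge2}E_i=P_{s-1}+\sum_iE_i$ as sums of rooted branches, so $E_1=P_s$, since $E_1\ne E_1'$. Then $t$ is the end of this branch, and swapping the two branches $P_s$ maps $y$ to $t$.

If $v^*\in E_i$, the branch of $B-y$ at $v^*$ containing $v$ has size $\ge1+(s-1)+(e-1)\varepsilon\ge s+\varepsilon$, which is too large.

If $v^*$ is on the path $P_{s-1}$, the branch at $v^*$ containing $v$ has size $\ge1+2\varepsilon>\varepsilon$, so it is the image of $P_s$, a rooted path. But in it $v$ has $e\ge2$ children. Contradiction. $\square$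

**Lemma 11.** Let $B=[[D]]\in\mathcal S\cup\mathcal M$ ($D\ne\emptyset$) have root $x$ with child $y$. Let $y^*$ be a vertex of degree $2$ adjacent to a leaf $t^*$, with $B-\{y^*,t^*\}\cong D$. Then some automorphism of the graph $B$ maps $(x,y)$ to $(t^*,y^*)$.

*Proof.* If $B$ is a path, $t^*$ is an end and $y^*$ its neighbor; use the identity or the reflection. Otherwise let $v$ be the vertex of degree $\ge3$ nearest to $x$, at distance $s\ge2$, with branches $P_s\ni x$ and $E_1,\dots,E_e$, $e\ge2$, all $|E_i|=\varepsilon$. If $t^*=x$, then $y^*=y$. Otherwise $t^*$ lies in some $E_i$, say $E_1$, and so does $y^*$, which is not $v$ by degree; so $\varepsilon\ge2$. Since $y^*$ has degree $2$ and $t^*$ is a leaf, $E_1''=E_1-\{y^*,t^*\}$ is a rooted tree or $\emptyset$. Let $\theta:B-\{y^*,t^*\}\to B-\{x,y\}$ be an isomorphism and $v^*=\theta(v)$. The branches at $v$ in $B-\{y^*,t^*\}$ have sizes $s,\varepsilon,\varepsilon-2$.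

If $v^*=v$, then $P_s+E_1''=P_{s-2}+E_1$, so $E_1=P_s$. Swapping the two branches $P_s$ maps $(x,y)$ to $(t^*,y^*)$.

If $v^*\in E_i$, the branch at $v^*$ containing $v$ has size $\ge1+(s-2)+(e-1)\varepsilon\ge s-1+\varepsilon>\max(s,\varepsilon)$, as $s,\varepsilon\ge2$. Contradiction.

If $v^*$ lies on $P_{s-2}$, the branch containing $v$ has size $\ge1+2\varepsilon$, so it would be the image of $P_s$, but it contains $v$ with at least two children. Contradiction. $\square$

## 7. The root and one of its children

In this section the pair consists of adjacent vertices, a center and its child $y$ (called $a$ in Proposition 13). The corresponding vertices of $G$ are $x'$ and $y'$. We identify $G-y'$ with the card of the child, so all vertices of $G$ except $y'$ carry names. Of $G-x'$ we know only the isomorphism type, which is a forest. The work is to find which named vertex $x'$ is and how $y'$ is joined. The following remark is used each time.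

(6) If $G-x'$ is a forest, then $y'$ has at most one neighbor in each component of $G-\{x',y'\}$, since two would give a cycle. The component of $y'$ in $G-x'$ consists of $y'$ and those components that contain a neighbor of $y'$; every other component of $G-\{x',y'\}$ is a component of $G-x'$.

**Proposition 12 (family (d)).** Let $T=[B^a]$ with $a\ge3$, $B\in\mathcal S\cup\mathcal M$, $|B|=\beta\ge2$; or $T=[P_k^p,F_k^q]$ with $k\ge3$, $a=p+q\ge3$, $p,q\ge1$. Then $T$ has a determining pair.

*Proof.* Let $r$ be the root and $y$ a child of $r$; in the second case let $y$ be the root of a branch $P_k$, and put $B=P_k$, $\beta=k$. Use the pair $(r,y)$. Let $Z$ be the component of $T-y$ containing $r$, and $c=d(y)-1$, the number of components of $B-y$.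

**Step 1: show $x'=r$.** All components of $G-x'$ have size $\beta$, while $Z$ is connected in $G$ with $|Z|=(a-1)\beta+1>\beta$. So $x'\in Z$. If $x'\neq r$, the component of $Z-x'$ containing $r$ has size $\ge1+(a-2)\beta>\beta$, a contradiction. So $x'=r$.

**Step 2: put $y'$ back.** As $d_Z(r)=a-1$ and $d(x')=a$, we have $x'\sim y'$, and $y'$ has $c$ neighbors in $G-x'$. It has none in the $a-1$ components of $Z-r$, which already have full size $\beta$. So by (6) it is joined by exactly one edge to each of the $c$ components of $B-y$, and these form with $y'$ a component $B_1$. Comparing the components of $G-x'$ and $T-r$ gives $B_1\cong B$. Also $B_1-y'\cong B-y$ and $d_{B_1}(y')=c$. By Lemma 10, $(B_1,y')=(B,y)$ as rooted trees, so $G\cong T$. $\square$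

**Proposition 13 (family (e)).** Let $T=[A,A]$ with $A\in\mathcal S\cup\mathcal M$ nonpath, $|A|=m$. Then $T$ has a determining pair.

*Proof.* Use $(r,a)$, $r$ the root and $a$ a child of $r$; let $c=d(a)-1$. Then $G-x'\cong2A$, $d(x')=2$, $G-y'\cong\circ A+(A-a)$, $d(y')=c+1$. As $|\circ A|=m+1>m$, $x'\in\circ A$, and $d_{\circ A}(x')\in\{1,2\}$.

**Step 1: exclude degree $2$.** If $d_{\circ A}(x')=2$, then $x'\not\sim y'$, so by (6) $y'$ is joined to $c+1$ of the $c+2$ components of $G-\{x',y'\}$: the two components of $\circ A-x'$ and the $c$ components of $A-a$. The one left out is a component of $G-x'$, so it has size $m$. But the two components of $\circ A-x'$ have total size $m$, and the components of $A-a$ have total size $m-1$. Contradiction.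

**Step 2: put $y'$ back.** So $x'$ is a leaf of $\circ A$ and $x'\sim y'$. The tree $\circ A-x'$ has size $m$, hence is a component of $G-x'$, isomorphic to $A$. By Lemma 10 for $\circ A\in\mathcal S\cup\mathcal M$, some automorphism of $\circ A$ maps its root $r$ to $x'$, so we may take $x'=r$. The vertex $y'$ has $c$ neighbors in $G-x'$, none of them in $\circ A-x'$, so it is joined once to each of the $c$ components of $A-a$. These form with $y'$ the other component $A_1\cong A$ of $G-x'$. By Lemma 10, $(A_1,y')=(A,a)$, and $G\cong T$. $\square$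

**Proposition 14 (family (f)).** Let $T=\langle X|X\rangle$, $X=[C]$, $C\in\mathcal S\cup\mathcal M$ nonpath, $|X|=m$. Then $T$ has a determining pair.

*Proof.* Let $x_1,x_2$ be the central vertices, $y$ the child of $x_1$, and $d=d_T(y)-1\ge1$. The components of $C-y$ have equal size $\delta$, $d\delta=m-2$. Use $(x_1,y)$. Then $G-x'\cong X+C$, with sizes $m,m-1$, and $d(x')=2$. Further $G-y'\cong\circ X+(C-y)$, where $\circ X$ has root $x_1$ with child $x_2$, and $d(y')=d+1$. As $|\circ X|=m+1$, $x'\in\circ X$, and $d_{\circ X}(x')\in\{1,2\}$.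

**Step 1: degree $1$ gives $G\cong T$.** Then $x'\sim y'$, and $\circ X-x'$ has size $m$, so it is a whole component of $G-x'$, isomorphic to $X$. By Lemma 10 for $\circ X$ we may take $x'=x_1$. The other component of $G-x'$ consists of $y'$ and $C-y$. By (6) $y'$ is joined once to each component of $C-y$, forming $C_1\cong C$, and by Lemma 10 $(C_1,y')=(C,y)$. So $G\cong T$.

**Step 2: degree $2$; find $x'$.** Then $x'\not\sim y'$ and $\circ X-x'$ has two components $U,W$, $|U|+|W|=m$. By (6) $y'$ is joined to all but one, $K$, of the $d+2$ components of $G-\{x',y'\}$, and $|K|\in\{m,m-1\}$. The components of $C-y$ have size $\le m-2$, and $|U|,|W|<m$. So $K\in\{U,W\}$, $|K|=m-1$, $K\cong C$, and the other of $U,W$ is a single vertex $t$, a leaf of $\circ X$ adjacent to $x'$. By Lemma 11 for $\circ X=[[C]]$, with $y^*=x'$, $t^*=t$, we may take $t=x_1$, $x'=x_2$.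

**Step 3: identify the other half.** Now $\hat Y=\{x_1,y'\}\cup V(C-y)$ spans the component of size $m$ of $G-x'$, so $\hat Y\cong X$; and $y'$ is adjacent to $x_1$ and to one vertex in each component of $C-y$. Let $\theta:\hat Y\to X$ be an isomorphism, $y^*=\theta(y')$, and $t^*=\theta(x_1)$, a leaf adjacent to $y^*$. So $X-y^*\cong K_1+(C-y)$ and $d(y^*)=d+1$. Let $x$ be the root of $X$, and write $y$ for its child. We claim that an automorphism of $X$ maps $x$ to $t^*$.

If $d\ge2$, then $y^*\ne x$ by degree. If also $y^*\ne y$, the component of $X-y^*$ containing $y$ has size $\ge2+(d-1)\delta>\max(1,\delta)$, a contradiction. So $y^*=y$, and $t^*$ is $x$ or, when $\delta=1$, a leaf child of $y$, which an automorphism fixing $y$ swaps with $x$. If $d=1$, then $X=[[D]]$ with $D\cong C-y$, the vertex $y^*$ has degree $2$, and $X-\{y^*,t^*\}\cong D$; Lemma 11 for $X$ gives the automorphism.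

So $(\hat Y,x_1)=X$ as rooted trees. Since $\{x_2\}\cup K$ rooted at $x_2$ is $X$, we get $G=\langle\hat Y\,|\,\{x_2\}\cup K\rangle\cong\langle X|X\rangle$. $\square$

**Proposition 15 (family (g), general part).** Let $T=\langle X|X\rangle$, $X\in\mathcal S\cup\mathcal M$ with $c\ge2$ branches at its root. Then $T$ has a determining pair unless $X$ is one of:

(Ex1) $X=[C,C]$, $C=P_k$, $k\ge1$;

(Ex2) $X=[C,C]$, $C=\circ^{s-1}[P_s^p,F_s^q]$, $p\ge1$, $q\ge0$, $e:=p+q\ge2$, $s\ge1$ (and $s\ge3$ if $q\ge1$);

(Ex3) $X=[P_3,F_3]$.

*Proof.* All branches at the root of $X$ have one size $\gamma$; put $m=|X|=c\gamma+1$. Either $X=[C^c]$ with $C\in\mathcal S\cup\mathcal M$, or $X=[P_k^p,F_k^q]$, and then put $C=P_k$. Let $x_1,x_2$ be the central vertices, $y$ the root of a branch $C$ at $x_1$, $d=d_T(y)-1$, and $X'$ the tree $X$ without this branch, rooted at $x_1$. Use $(x_1,y)$. Then $G-x'$ has as components $X$ and the $c$ branches, of sizes $m,\gamma,\dots,\gamma$, and $d(x')=c+1$. Further $G-y'\cong Z+(C-y)$ with $Z=\langle X'|X\rangle$, and $d(y')=d+1$.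

**Step 1: show $x'\in\{x_1,x_2\}$.** $|Z|=2m-\gamma>m$, so $x'\in Z$. If $x'\in X'\setminus x_1$, the component of $Z-x'$ with $x_1,x_2$ has size $\ge m+1$. If $x'\in X\setminus x_2$, the component with $x_2$ has size $\ge2(m-\gamma)>m$, because $m\ge2\gamma+1$. Both are impossible.

**Step 2: $x'=x_1$ gives $G\cong T$.** $d_Z(x_1)=c$, so $x'\sim y'$, and $y'$ has $d$ neighbors in $G-x'$. It is not adjacent to the component $X$ of $Z-x_1$, whose size $m$ is already the maximum. So that component is the only one of size $m$ of $G-x'$, and the component of $y'$ has size $\gamma$. Hence $y'$ is not adjacent to the components of size $\gamma$ of $Z-x_1$. Its component consists of $y'$ and all $d$ components of $C-y$ (total $\gamma-1$), each joined by one edge. Call it $C_1$; comparing components with $T-x_1$ gives $C_1\cong C$. By Lemma 10 (trivially if $|C|=1$), $(C_1,y')=(C,y)$, and $G\cong T$.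

**Step 3: $x'=x_2$; find the component of $y'$.** $d_Z(x_2)=c+1$, so $x'\not\sim y'$. The components of $Z-x_2$ are $X'$ and $c$ branches of size $\gamma$. Since $|X'|=(c-1)\gamma+1\notin\{\gamma,m\}$, $y'$ is adjacent to $X'$. Its component in $G-x'$ has size $>\gamma$, hence $m$. The components of $C-y$ have sizes $<\gamma$, so all of them are in it. Their total is $\gamma-1$, so the component is $\hat X=X'\cup\{y'\}\cup(C-y)$, with $y'$ joined by one edge to each of these $d+1$ parts, and $\hat X\cong X$. So $G$ is $\hat X$ joined at $x_1$ to $x_2$, which carries the $c$ branches of $X$.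

**Step 4: locate $x_1$ in $\hat X$.** Let $\theta:\hat X\to X$ be an isomorphism, $y^*=\theta(y')$, and $x$ the root of $X$. Then $X-y^*\cong X'+(C-y)$ and $d(y^*)=d+1$. As $|X'|>\gamma$, $y^*\ne x$. The component of $X-y^*$ containing $x$ has size $\ge m-\gamma>\gamma$, with equality $m-\gamma$ if and only if $y^*$ is a child of $x$. All components of $X-y^*$ have size $m-\gamma$ or $<\gamma$. So $y^*$ is a child of $x$.

In the base mix case $y^*$ is the root of a $P_k$-branch. Suppose it is the root of an $F_k$-branch. For $k=3$ it has degree $3\neq d+1=2$. For $k\ge4$ the components of size $m-\gamma$ would give $[P_k^p,F_k^{q-1}]\cong[P_k^{p-1},F_k^q]$; both have root degree $c-1$, and the second has one leaf more than the first. Contradiction.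

Let $X'_*$ be the component of $X-y^*$ containing $x$; rooted at $x$ it equals $X'$. As the only component of size $m-\gamma$, $X'_*=\theta(X')$. Put $v=\theta(x_1)$. Then, as rooted trees,
$$(X'_*,v)=X'=(X'_*,x).\tag{7}$$
If $v=x$, then $(\hat X,x_1)=X$ and $G\cong T$. If $c\ge3$, then $v=x$, since otherwise the branch of $X'_*$ at $v$ containing $x$ has size $\ge1+(c-2)\gamma>\gamma$, contrary to (7).

**Step 5: list the trees with $c=2$ that escape.** Now $X'=\circ C'$, where $C'$ is the remaining branch, and by (7) $v\ne x$ requires an automorphism of $\circ C'$ that moves its root. For $X=[C,C]$ we have $C'=C$. If $C$ is a path, this is (Ex1). If $C$ is a nonpath, write $\circ C=\circ^sV$, $s\ge1$, where the root of $V$ has $e\ge2$ child branches. By the second part of Lemma 10 for $\circ C$, one child branch of $V$ is $P_s$. Now $V\in\mathcal S\cup\mathcal M$. If $V=[E^e]$, then $E=P_s$ and $V=[P_s^e]$; otherwise $V$ is a base mix containing a branch $P_s$, so $V=[P_s^p,F_s^q]$ with $s\ge3$. As $C=\circ^{s-1}V$, this is (Ex2). For $X=[P_k,F_k]$ we have $C'=F_k$ and $\circ F_k=\circ^{k-2}[\bullet,\bullet]$.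 Lemma 10 requires $P_{k-2}=\bullet$, so $k=3$, which is (Ex3). $\square$

In (Ex1), $k=1$ is $S_{2,2}$ and $k=2$ is $T_{10}$. The other exceptional shapes need different pairs; they are the subject of Section 9.

## 8. Pendant paths

**Definition 12 (pendant path).** In a tree having a *branch vertex* (a vertex of degree $\ge3$), a *pendant path* runs from a leaf through vertices of degree $2$ and stops before the first branch vertex. So there is one pendant path for each leaf. Let $\lambda$ be the largest number of vertices in a pendant path.

Example. In the spider with legs $1,1,2$ the pendant paths have $1,1,2$ vertices, and $\lambda=2$.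

(8) Let a rooted tree $V$, whose root has degree $\ge2$ in $V$, be attached to the rest of a tree only through its root, and let the root be a branch vertex of the whole tree. Then a pendant path starting at a leaf inside $V$ stays in one child branch of the root, so it has at most $|V|-2$ vertices.

**Proposition 16 (family (c)).** Let $T$ be $W$ with a path $q_1\dots q_t$ attached, $q_1$ adjacent to $w\in W$, $d_W(w)\ge2$, $t\ge|W|$. Then $T$ has a determining pair.

*Proof.* Root $W$ at $w$; note that $t\ge|W|\ge3$. Let $\ell_2=q_t$. A mate $T'\not\cong T$ is $W$ with the path $q_1\dots q_{t-1}$ and a further leaf $\ell_2'$ at some $u\ne q_{t-1}$. The idea is that $T-\ell_1$ has a pendant path with at least $t$ vertices, which $T'-\ell_1'$ cannot have.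

**Case 1: $d_W(w)\ge3$, or $d_W(w)=2$ and no branch of $W$ is $\bullet$.** Let $\ell_1$ be any leaf of $W$. Then $w$ has degree $\ge2$ in $W-\ell_1$ and is a branch vertex of $T-\ell_1$, so $\lambda(T-\ell_1)=t$ by (8). We show $\lambda(T'-\ell_1')<t$.

*Let $u\in W$* and $W^+=W+\ell_2'$. If $\ell_1'=q_{t-1}$, then $w$ is a branch vertex of $T'-\ell_1'$ and $\lambda\le\max(t-2,|W|-1)<t$. If $\ell_1'\in W^+$ and $w$ stays a branch vertex, then $\lambda\le\max(t-1,|W|-2)<t$. If $w$ does not stay one, then $W^+=[S,\bullet]$ with $\ell_1'$ the $\bullet$ and $\ell_2'\in S$. So $W=[S-\ell_2',\bullet]$, and as $d_W(w)\ge2$ this is excluded in Case 1.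

*Let $u=q_j$, $j\le t-2$.* If $j=t-2$ and $\ell_1'=q_{t-1}$, then $T'-\ell_1'\cong T-\ell_2$, whose pendant paths have $t-1$ or at most $|W|-2$ vertices, so $\lambda<t$. Otherwise $q_j$ is a branch vertex of $T'-\ell_1'$, and so is $w$ by the assumption of the case. The pendant paths are $\ell_2'$ alone, a part of $q_{j+1}\dots q_{t-1}$, and paths inside $W$, so $\lambda\le\max(t-2,|W|-2)<t$.

All this contradicts $\lambda(T'-\ell_1')=t$. So $\{\ell_1,\ell_2\}$ determines $T$.

**Case 2: $W=[U,\bullet]$.** If $U$ is a path, $T$ is a spider with a leg of length $1$; use Proposition 4. Otherwise $U=\circ^cU_0$, $c\ge0$, $U_0$ having $\ge2$ branches at its root. Let $\ell_1=z$ be the leaf $\bullet$. Then $T-z$ is $U_0$ with a pendant path of $t+1+c$ vertices at its root. By (8) it is the unique longest one, so $\lambda(T-z)=t+1+c$.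

*Let $u\in W$.* As in Case 1, $\lambda(T'-\ell_1')<t$, a contradiction, unless $W^+=[S,\bullet]$ with $\ell_1'$ the $\bullet$ and $\ell_2'\in S$. Then $\{S-\ell_2',\bullet\}=\{U,\bullet\}$. As $U\ne\bullet$, $S\to U$, and $S$ is a nonpath. Write $S=\circ^{c'}S_0$ with $S_0$ having $\ge2$ branches at its root. Then $T'-\ell_1'$ is $S_0$ with a pendant path of $c'+1+(t-1)=t+c'$ vertices at its root, and the others have $\le|S_0|-2\le|U|-1<t$ vertices. So $\lambda=t+c'$ and $c'=c+1$. The longest pendant path is unique in both trees, so removing it gives $S_0=U_0$ as rooted trees. Hence $S=\circ U$, so $\circ U\to U$, and $U$ is a path by Lemma 5(a), a contradiction.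

*Let $u=q_j$, $j\le t-2$.* If $j=t-2$ and $\ell_1'=q_{t-1}$, then $T'-\ell_1'\cong T-\ell_2$ and $\lambda<t$. Otherwise $q_j$ stays a branch vertex. If $w$ stays one, $\lambda\le\max(t-2,|W|-2)<t$. If not, then $\ell_1'=z$, the root of $U_0$ is a branch vertex, and $\lambda\le\max(t-2,|U_0|-2)<t$. In each case this is a contradiction. $\square$

**Proposition 17 (family (h)).** $T=\langle X|X\rangle$ with $X=[P_{m-2},\bullet]$, $m\ge4$, has a determining pair.

*Proof.* $T$ has adjacent vertices $x,y$, each with a leaf and a leg of length $m-2$.

**Case $m\ge5$.** Use $(z,v)$: $z$ is the leaf of the leg of length $1$ at $x$, $v$ the second vertex of the long leg at $x$. $T-z$ is the spider with center $c=y$ and legs $1,m-2,m-1$. $T-v=J+P_{m-4}$, $d(v)=2$, $J=(1,1)|(1,m-2)$. By (1), $G$ is the spider plus a leaf at $u$. As it contains $J$, it has two adjacent vertices of degree $\ge3$, so $u$ has degree $2$ in the spider and is adjacent to $c$. If $u$ is on the leg of length $m-1$, then $G\cong T$. Suppose $u$ is on the leg of length $m-2$. Then $G=(1,m-1)|(1,m-3)$ with centers $c,u$, and both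 must keep degree $3$ in $G-v'$. So $v'$ is neither equal nor adjacent to $c$ or $u$, and it lies on the leg of length $m-1$ or the one of length $m-3$. In the first case $u$ keeps a leg of length $m-3\notin\{1,m-2\}$. In the second case $c$ keeps a leg of length $m-1\notin\{1,m-2\}$. Both contradict the shape of $J$.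

**Case $m=4$.** Use $(e,x)$, $e$ the end of the leg of length $2$ at $y$. $T-e$ has legs $(1,2)$ at $x$ and $(1,1)$ at $y$, and $T-x=K_1+P_2+P_4$, $d(x)=3$. $G$ is $T-e$ plus a leaf at $u$. Since $G-x'$ consists of paths and no vertex is adjacent to both $x$ and $y$, $x'\in\{x,y\}$. As $d(x')=3$, $u\ne x'$. The other of $x,y$ has degree $\le2$ in $G-x'$, so $u$ is not that one either. If $x'=x$, the component sizes $1,2,3$ of $T-e-x$ with one increased must be $1,2,4$. So the leaf is added to the component $P_3$ with middle $y$, at an end, and $G\cong T$. If $x'=y$, the sizes $1,1,4$ become $1,2,4$. So the leaf is added at a leaf neighbor of $y$, and $G\cong T$. $\square$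

**Proposition 18 (family (i)).** $T=\langle\,[P_{m-2},\bullet]\,|\,[P_{m-1},\bullet]\,\rangle$, $m\ge3$, has a determining pair.

*Proof.* Let $x,r$ be the roots and use $(z_1,x)$, $z_1$ a leaf neighbor of $x$ (the $\bullet$). $T-z_1$ is the spider with center $c=r$ and legs $1,m-1,m-1$; $T-x=K_1+P_{m-2}+P_{m+1}$, $d(x)=3$. $G$ is the spider plus a leaf at $u$. If $x'=c$, then $u\ne c$ by degree, and the component sizes of $G-x'$ are $2,m-1,m-1$ or $1,m,m-1$; neither contains $m+1$. So $x'\neq c$. As $G-x'$ consists of paths, $x'\sim c$ and $d(c)=3$. Since $d(x')=3$, $u=x'$ has degree $2$ in the spider. So it is the first vertex of a leg of length $m-1$, and $G\cong T$. $\square$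

## 9. The exceptional shapes of $\langle X|X\rangle$

**Proposition 19 ((Ex1) with $k\ge3$).** The tree $T$ with adjacent $x_1,x_2$, each carrying two legs of length $k\ge3$, has a determining pair.

*Proof.* Let $u,w$ be the first and second vertices of a leg at $x_1$. $T-u=S+P_{k-1}$, with $S$ the spider with legs $k,k,k+1$, $|S|=3k+2$. $T-w=H+P_{k-2}$, where in $H$ the vertex $x_1$ has legs $1,k$ and $x_2$ has legs $k,k$; $|H|=3k+3$. Both degrees are $2$. Let $G$ have these dacards at $u',w'$, and name the vertices of $G-w'$ by those of $T-w$.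

**Step 1: $G$ is a tree.** $u'\in H$, else $G-u'$ has a component of size $\ge3k+3$. $P_{k-2}$ is adjacent to $w'$, else $G-u'$ has a component of size $k-2$. If both neighbors of $w'$ were in $P_{k-2}$, the forest $G-u'$ would contain a cycle. So $w'$ is adjacent to one $h\in H$ and one $g\in P_{k-2}$, and $G$ is a tree.

**Step 2: $h\notin\{x_1,x_2\}$.** $G-u'$ has exactly one vertex of degree $\ge3$, and its degree is $3$. In $G$ both $x_1,x_2$ have degree $\ge3$. As $d(u')=2$, $u'\ne x_1,x_2$. So $u'$ is adjacent to $x_1$ or $x_2$, and not to both, as there is no triangle. If $h\in\{x_1,x_2\}$, then $x_1,x_2$ have degrees $3$ and $4$ in some order, and deleting $u'$ leaves two vertices of degree $3$ or a vertex of degree $4$, a contradiction.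

**Step 3: $g$ is an end of $P_{k-2}$ and $h$ is a leaf of $H$.** Now $x_1,x_2$ have degree $3$ and one of them remains a branch vertex in $G-u'$. So any further branch vertex of $G$, and only $h$ or $g$ can be one, is adjacent to $u'$. As $u'\in H$, $g$ is not adjacent to $u'$. So $g$ is no branch vertex, that is, it is an end of $P_{k-2}$. If $h$ is a branch vertex, $u'$ is adjacent to $h$ and to some $x_i$, so $h$ is the second vertex of a leg of length $k$, and the component of $G-u'$ containing $h$ has size $1+(k-2)+1+(k-2)=2k-2\notin\{3k+2,k-1\}$. Contradiction. So $h$ has degree $1$ in $H$.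

**Step 4: conclude.** $G$ is $H$ with one leg extended by $k-1$ vertices. If the leg of length $1$ is extended, $G\cong T$. Otherwise $x_1$ keeps a pendant leaf $z$, and $z\ne u'$. If $u'\not\sim x_1$, the spider in $G-u'$ has center $x_1$ and a leg of length $1$. If $u'\sim x_1$, then $x_2$ is the center and has the leg $x_1z$ of length $2$. But $S$ has legs $k,k,k+1\ge3$. Contradiction. $\square$

**Proposition 20 ((Ex2) with $s=1$).** The tree $T$ with $x_1\sim x_2$, each $x_i$ having two more neighbors, each of which carries $e\ge2$ leaves, has a determining pair.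

*Proof.* (For $s=1$ we have $q=0$, so this is the tree.) Use $(\lambda,w_1)$: $w_1\sim x_1$ is one of these neighbors and $\lambda$ a leaf at it. $T-w_1=Z+eK_1$, $d(w_1)=e+1$, and in $Z$ each vertex has $0$ or $e$ leaf neighbors. By (1), $G$ is $T-\lambda$ plus a leaf $\mu$ at $u$. Suppose $u\ne w_1$. The vertex $w'$ has degree $e+1$ and exactly $e$ leaf neighbors, and the other component $Z'\cong Z$ of $G-w'$ contains all non-leaves of $G$ other than $w'$. The vertices $x_1,x_2$ have no leaf neighbor in $T-\lambda$ (as $w_1$ has degree $e\ge2$ there), so at most one in $G$. Thus $w'\ne x_1,x_2$.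

Suppose $u$ is not a leaf at $w_1$. Then $d_G(w_1)=e$, so $w_1\ne w'$ and $w_1\in Z'$. Its $e-1$ leaf neighbors lie in $Z'$ and are leaves there. Its other neighbor $x_1$ is in $Z'$ and has degree $\ge2$ there, as at most one of its at least three neighbors is $w'$. So $w_1$ has exactly $e-1\notin\{0,e\}$ leaf neighbors in $Z'$.

Suppose $u$ is a leaf at $w_1$. Then $u$ has degree $2<e+1$ in $G$, so $u\in Z'$. Also $d_G(w_1)=e$, so $w_1\ne w'$, and in $Z'$ the vertex $w_1$ is adjacent to $x_1$ and $u$, so it is not a leaf. So $u$ has exactly one leaf neighbor in $Z'$, namely $\mu$, and $1\notin\{0,e\}$.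

Both are contradictions. So $u=w_1$ and $G\cong T$. $\square$

**Proposition 21 ((Ex2) with $s\ge2$).** Let $s\ge2$, $p\ge1$, $q\ge0$, $e=p+q\ge2$, and $s\ge3$ if $q\ge1$. The tree $T=\langle X|X\rangle$ with $X=[C,C]$, $C=\circ^{s-1}[P_s^p,F_s^q]$, has a determining pair.

*Proof.* In $T$ we have $x_1\sim x_2$. Each $x_i$ is joined by paths of length $s$ to two vertices, $v_1,v_2$ for $x_1$ and $v_3,v_4$ for $x_2$, and each $v_j$ carries $p$ branches $P_s$ and $q$ branches $F_s$. Each of the four *arms* has size $s+es$, and $n=4(s+es)+2$. Let $t$ be the neighbor of $v_1$ on a $P_s$-branch. Use $(v_1,t)$, with $v',t'$ in $G$; $d(v')=e+1$, $d(t')=2$. We have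
$$T-v_1=\Omega+pP_s+qF_s,\quad N:=|\Omega|=n-1-es=4s+3es+1;\qquad T-t=\Lambda+P_{s-1},$$
where $\Lambda$ is $T$ minus a $P_s$-branch at $v_1$, $|\Lambda|=n-s>N$. Name the vertices of $G-t'$ by those of $T-t$.

**Step 1: first information on $v'$ and $t'$.** $v'\in\Lambda$ by size, and $G-\{v',t'\}=(\Lambda-v')+P_{s-1}$. The components of $G-v'$ have sizes $s$ ($e$ times) and $N$. $P_{s-1}$ is not adjacent to $v'$, which lies in another component of $G-t'$, and $s-1\notin\{s,N\}$. So $P_{s-1}$ is adjacent to $t'$, by exactly one edge, as $G-v'$ is a forest. Let $K$ be the component of $G-v'$ containing $t'$.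

**Step 2: count descendants in $\Lambda$.** For $z\in\Lambda$, $z\ne x_1,x_2$, let $\mathrm{desc}(z)$ be the number of vertices of $\Lambda$ not in the component of $\Lambda-z$ containing $x_1,x_2$. This component has size $>s$, as it contains at least two complete arms. No component of $\Lambda-x_i$ has size $s$: these components are arms, of size $s+es$ or (the arm of $v_1$) $es$, and the side of the other $x$, which contains arms. The values of $\mathrm{desc}$ are:

- at $v_1$: $1+(e-1)s$;
- at the $s-1$ inner vertices of the path from $x_1$ to $v_1$: $1+(e-1)s+i$, $1\le i\le s-1$, so at most $es$;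
- at $v_2,v_3,v_4$: $1+es$, and more at the inner vertices of the paths from $x_1$ or $x_2$ to them;
- at vertices in the branches $P_s,F_s$: at most $s<1+(e-1)s$.

**Step 3: $|K|=s$ gives $G\cong T$.** Then $K=\{t'\}\cup P_{s-1}$, so the second neighbor of $t'$ is $v'$ and $d_\Lambda(v')=e$. So $\Lambda-v'$ has $e-1\ge1$ components of size $s$ and one of size $N$. By Step 2, $v'\ne x_1,x_2$, the component with $x_1,x_2$ is the one of size $N$, and $\mathrm{desc}(v')=n-s-N=1+(e-1)s$, so $v'=v_1$. Then $\Lambda-v'=\Omega+(p-1)P_s+qF_s$, and comparing with $G-v'$ gives $K\cong P_s$, with $t'$, of degree $1$ in $K$, as an end. So $G\cong T$.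

**Step 4: $|K|=N$; find $v'$.** Now $K\cong\Omega$. We have $t'\not\sim v'$, as otherwise $|K|=s$. So $t'$ has one neighbor $g\in P_{s-1}$ and another $h\in\Lambda-v'$, and $d_\Lambda(v')=e+1$. The components of $\Lambda-v'$ are $e$ components of size $s$ and $\Omega_0:=K-t'-P_{s-1}$ of size $N-s>s$. So $v'\ne x_1,x_2$, and $\mathrm{desc}(v')=n-s-(N-s)=1+es$. By Step 2, $v'=v_j$ with $j\in\{2,3,4\}$, and $\Omega_0$ is the large component of $\Lambda-v_j$. Write $R=K$: it is $\Omega_0$ together with $t'$, $P_{s-1}$ and the edges $t'h$, $t'g$, and $R\cong\Omega$. It remains to show that $h=v_1$ and that $g$ is an end of $P_{s-1}$. Then $G$ is $\Lambda$ with a branch $P_s$ attached at $v_1$, so $G\cong T$.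

By symmetry of $T$, $\Omega_0$ with a branch $P_s$ attached at $v_1$ is the large component of $T-v_j$, hence isomorphic to $\Omega$. Let $\pi$ be the multiset of numbers of vertices of the pendant paths; its size is the number of leaves. In $\Omega$, $x_1$ has degree $3$ with a pendant path of $s-1\ge1$ vertices, so $\pi(\Omega)=\{s^{3p},1^{6q},s-1\}$. In $\Omega_0$, $x_1$ and $x_2$ have degree $3$, and one of them has a pendant path of $s-1$ vertices. If $g$ is an end of $P_{s-1}$, then $R$ has one leaf more than $\Omega_0$ if $h$ is not a leaf of $\Omega_0$, and equally many if it is. If $g$ is interior, it has two more, or one more, respectively.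

**Step 5: $e\ge3$ or $p=q=1$; show that $g$ is an end and $h$ a nonleaf.** Here $\pi(\Omega_0)=\{s^{3p-1},1^{6q},s-1\}$. For $e\ge3$ the vertex $v_1$ is a branch vertex of $\Omega_0$. For $p=q=1$ it has degree $2$ and lies on an internal path between $x_1$ and the degree-$3$ vertex of the remaining $F_s$. Since $\pi(R)=\pi(\Omega)=\pi(\Omega_0)\cup\{s\}$, $R$ has one leaf more than $\Omega_0$. So either $g$ is interior and $h$ is a leaf of $\Omega_0$, or $g$ is an end and $h$ is not a leaf. In the first case the pendant path of $L$ vertices at $h$ is replaced by two, with $i,j$ vertices, $i+j=s-2$, and $\{i,j\}=\{L,s\}$ would be required, which is impossible. So the second case holds.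

**Step 6: $e\ge3$; show $h=v_1$.** Up to isomorphism, $R$ and $\Omega$ arise from $\Omega_0$ by attaching a $P_s$ at $h$, resp. at $v_1$, which has degree $e$ in $\Omega_0$. Comparing degree multisets gives $d_{\Omega_0}(h)=e$. The other vertices of degree $\ge3$ in $\Omega_0$ are the remaining two $v$'s, of degree $e+1$, and $x_1,x_2$ and the fork centers (the degree-$3$ vertices of the $F_s$, $s\ge3$), of degree $3$. If $h\ne v_1$, then $e=3$ and $h$ is some $x_i$ or a fork center, and $h$ has degree $4$ in $R$. In $\Omega$ each vertex of degree $4$ is a $v$ and has three branches of size $s$. In $R$, the branches at $h=x_i$ are the new one of size $s$ and three others, whose sizes are among $3s$, $4s$, $s-1$ or that of the side of the other $x$, which contains an arm, so is larger than $s$. At a fork center two branches have size $1\ne s$. Contradiction. So $h=v_1$.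

**Step 7: $p=q=1$, so $e=2$, $s\ge3$; show $h=v_1$.** All branch vertices of $\Omega$ have degree $3$, so $d_{\Omega_0}(h)=2$. In $\Omega$ every vertex with two leaf neighbors is a fork center, and its nearest other branch vertex is at distance $s-2$. Let $f$ be the fork center of the arm of $v_1$. It still has two leaf neighbors in $R$, since $h$ is a nonleaf. In $\Omega_0$ the nearest other branch vertex to $f$ is $x_1$, at distance $(s-2)+s\neq s-2$, and $h$ is the only new branch vertex in $R$. Hence $h$ is at distance $s-2$ from $f$. Not being a leaf, $h$ is the vertex at that distance from $f$ towards $x_1$, which is $v_1$.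

**Step 8: $p=2$, $q=0$; show both claims.** The remaining $P_s$ at $v_1$, the vertex $v_1$ itself and the $s-1$ vertices up to $x_1$ form a pendant path of $2s$ vertices of $\Omega_0$. So $\pi(\Omega_0)=\{s^4,2s,s-1\}$, while $\pi(\Omega)=\{s^6,s-1\}$. The pendant path of $2s$ vertices must disappear in $R$, so $h$ lies on it. If $h$ is its leaf, then $g$ an end gives a pendant path of $3s$ vertices, and $g$ interior gives two with total $s-2$; neither fits. So $h$ is a nonleaf on it. Since $R$ has only one leaf more than $\Omega_0$, $g$ is an end. Now $2s$ is replaced by $L'$ and $s$, where $L'$ is the number of vertices of that pendant path beyond $h$. So $L'=s$ and $h=v_1$.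

Since $p\ge1$, $e=2$ means $p=q=1$ or $p=2,q=0$, so Steps 5–8 cover everything. $\square$

**Proposition 22 ((Ex3)).** The tree $T=\langle X|X\rangle$ with $X=[P_3,F_3]$ has a determining pair.

*Proof.* $x_1\sim x_2$; $x_i$ has a leg $a_ib_ic_i$ and a neighbor $w_i$ with two leaves. Use $(\lambda,w_1)$, where $w_1$ has the leaves $\lambda$ and $\lambda'$. $T-w_1=Z+2K_1$, $d(w_1)=3$. $Z$ has exactly two branch vertices $x_2,w_2$, adjacent and of degree $3$, and $Z=(1,1)|(3,4)$. $G$ is $T-\lambda$ plus a leaf at $u$. Suppose $u\ne w_1$. The vertex $w'$ has degree $3$ and exactly two leaf neighbors. As $x_1,x_2$ have no leaf neighbor in $T-\lambda$, they have at most one in $G$, so $w'\ne x_1,x_2$.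

**Step 1: show $w'=w_2$.** Suppose not. The vertices of degree $\ge3$ in $T-\lambda$ are $x_1,x_2,w_2$, so $w'=u$ is a vertex of degree $2$ in $T-\lambda$ adjacent to a leaf of $T-\lambda$. Since $G-w'$ has only two branch vertices, $w'$ is adjacent to one of $x_1,x_2,w_2$. The degree-$2$ vertices of $T-\lambda$ adjacent to a leaf are $b_1,b_2,w_1$, and only $w_1$ qualifies, contradicting $u\ne w_1$.

**Step 2: derive a contradiction.** By the degree of $w'=w_2$ and its number of leaf neighbors, $u$ is neither $w_2$ nor one of its leaves. So $Z$ is isomorphic to the spider with center $x_1$ and legs $a_1b_1c_1$, $w_1\lambda'$, $x_2a_2b_2c_2$, plus a leaf at $u$. Two adjacent branch vertices of degree $3$ force $u$ to be a degree-$2$ neighbor of $x_1$, so $u\in\{a_1,x_2\}$. For $u=a_1$ the tree is $(1,2)|(2,4)$, for $u=x_2$ it is $(1,3)|(3,2)$, and neither is $(1,1)|(3,4)$. So $u=w_1$ and $G\cong T$. $\square$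

## 10. Proof of Theorem 1

Let $T$ be a tree that is not a star. By Proposition 9, $T$ has a determining pair or lies in one of the families (a)–(i). Families (a) and (b) have determining pairs by Propositions 3 and 4, (c) by Proposition 16, (d), (e), (f) by Propositions 12, 13, 14, (h) by Proposition 17 and (i) by Proposition 18. In family (g), Proposition 15 gives a determining pair outside (Ex1), (Ex2), (Ex3). Proposition 19 treats (Ex1) with $k\ge3$, Propositions 20 and 21 treat (Ex2), and Proposition 22 treats (Ex3). What remains is (Ex1) with $k=1$ and $k=2$, that is, $S_{2,2}$ and $T_{10}$. This proves (II).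

So every non-star tree other than $S_{2,2}$ and $T_{10}$ has $\operatorname{drn}\le2$, hence $\operatorname{drn}=2$, since $\operatorname{drn}=1$ only for stars. By Proposition 2, $\operatorname{drn}(S_{2,2})=\operatorname{drn}(T_{10})=3$. Exactly two trees have $\operatorname{drn}(T)=3$, and the conjecture is true. $\blacksquare$
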